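\title{Uniform analytic approximation of continuous operators on $c_0$}

\begin{abstract}
We prove that every continuous map from $c_0$ into a real Banach space is a uniform limit of real analytic maps. More precisely, a continuous map defined on an arbitrary subset $A$ of $c_0$ can be approximated, within any positive continuous error, by a map that is holomorphic on a complex neighborhood of $A$. The main tool is a holomorphic change of variables with values in $c_0$ that magnifies the space, near each point, up to the scale on which the given map oscillates; after this change of variables, bump functions of a single size suffice. The result carries over to closed subspaces of $c_0$, to separable spaces $Z$ with a separating polynomial, and to closed subspaces of $c_0(Z)$ for such $Z$.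
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are real unless they are called complex, and $c_0$ is the space of real sequences converging to $0$, with the supremum norm and the unit vectors $e_1,e_2,\dots$. An \emph{operator} is a map between Banach spaces, linear or not. Let $Z$ and $Y$ be Banach spaces and let $U\subset Z$ be open. An operator $H:U\to Y$ is \emph{real analytic} if for every $a\in U$ there are $r>0$ and continuous $n$-homogeneous polynomials $P_n:Z\to Y$ ($n\ge0$) such that $a+h\in U$ and
\[
H(a+h)=\sum_{n=0}^\infty P_n(h)\qquad\text{whenever }\|h\|<r,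
\]
the series converging in the norm of $Y$. The radius $r$ may depend on $a$. A function $f:Z\to\mathbb R$ is \emph{separating} if $f(0)=0$ and $\inf_{\|x\|=1}f(x)>0$. The space $Z$ \emph{admits a separating polynomial} if some continuous polynomial $Z\to\mathbb R$ is separating, and it \emph{admits a separating $C^\infty$ function} if some $C^\infty$ Fr\'echet smooth function $Z\to\mathbb R$ is separating. A Hilbert space has the separating polynomial $\|x\|^2$.

The following three results are known.
\begin{itemize}
\item[(K)] (Kurzweil) Let $Z$ be a separable Banach space that admits a separating polynomial. For every Banach space $Y$, every continuous $F:Z\to Y$ and every $\varepsilon>0$ there is a real analytic $H:Z\to Y$ with $\sup_{x\in Z}\|H(x)-F(x)\|<\varepsilon$.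
\item[(U)] For every Banach space $Y$, every uniformly continuous $F:c_0\to Y$ and every $\varepsilon>0$ there is a real analytic $H:c_0\to Y$ with $\sup_{x\in c_0}\|H(x)-F(x)\|<\varepsilon$.
\item[(D)] (Deville) A Banach space that admits a separating $C^\infty$ function and does not contain a copy of $c_0$ admits a separating polynomial.
\end{itemize}
The space $c_0$ has no separating polynomial (Proposition~\ref{prop:far}), so (K) does not apply to it, and (U) requires uniform continuity. The following question is posed in \cite{AAUCO}.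

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every Banach space $Y$, every continuous $F:c_0\to Y$ and every $\varepsilon>0$ there is a real analytic $H:c_0\to Y$ with $\sup_{x\in c_0}\|H(x)-F(x)\|<\varepsilon$?}
\medskip

The answer is yes. We write $X=c_0$, we let $X_{\mathbb C}$ be the space of complex null sequences, and $Y_{\mathbb C}$ is the complexification of $Y$ (Section~\ref{sec:prelim}).

\begin{theorem}\label{thm:main}
Let $A\subset c_0$ be nonempty, let $Y$ be a real Banach space, and let $F:A\to Y$ and $\eta:A\to(0,\infty)$ be continuous. There are an open set $\Omega'\subset X_{\mathbb C}$ containing $A$ and a holomorphic map $H:\Omega'\to Y_{\mathbb C}$ with $H(\Omega'\cap X)\subset Y$ and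
\[
\|H(x)-F(x)\|<\eta(x)\qquad\text{for all }x\in A.
\]
In particular, $H|_{\Omega'\cap X}$ is real analytic.
\end{theorem}

With $A=c_0$ and $\eta\equiv\varepsilon/2$, the operator $H|_{c_0}$ is real analytic and $\sup_{c_0}\|H-F\|\le\varepsilon/2<\varepsilon$, which answers the Question. The proof uses none of (K), (U), (D); only (D) is used at all, in Corollary~\ref{cor:equiv}.

\subsection*{One scale and many scales}
Fix $F$ and $\varepsilon$, and let $\delta(x)$ be the supremum of the radii $r\le1$ such that $F$ oscillates by at most $\varepsilon$ on the ball of radius $r$ about $x$. Uniform continuity gives $\inf\delta>0$: there is one scale below which $F$ is almost constant. On the real line one then convolves $F$ with a narrow Gaussian. In infinite dimensions the substitute for convolution is a weighted average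
\[
H=\frac{\sum_\tau\psi_\tau F(x_\tau)}{\sum_\tau\psi_\tau},
\]
where $\psi_\tau$ is a positive analytic bump concentrated near a point $x_\tau$, with width comparable to $\delta(x_\tau)$. To know that $H$ is analytic, one wants both series to converge uniformly on a \emph{complex} ball about each real point.

In finite dimensions a continuous $F$ is uniformly continuous on balls, so small scales can accumulate only at infinity. In $c_0$ they accumulate in bounded sets. If $0<r_m\le\frac13$ and $r_m\to0$, then
\begin{equation}\label{eq:spikes}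
F(x)=\sum_{m=1}^\infty\max\Bigl(0,\,1-\frac{\|x-e_m\|}{r_m}\Bigr)
\end{equation}
is continuous, because $\|e_m-e_l\|=1$ for $m\ne l$ and so every open ball of radius $\frac16$ meets the support of at most one term; and $F$ drops from $1$ to $0$ within distance $r_m$ of $e_m$. Bumps of arbitrarily small width are unavoidable.

A separating polynomial makes narrow bumps harmless. It yields a homogeneous polynomial $Q$ of some degree $\Delta$ with $Q(x)\ge\beta\|x\|^\Delta$, $\beta>0$ (see the proof of Corollary~\ref{cor:spaces}), and the functions $\exp(-\lambda Q(z-q))$ are bumps of every width that are bounded on bounded complex sets. Countably many such functions can always be summed after multiplication by small constants. On $c_0$ the situation is the opposite. A holomorphic function $f$ that is bounded on a complex ball of radius $\rho$ about $a$ satisfies $f(a+te_j)\to f(a)$ as $j\to\infty$ for $|t|<\rho$ (Proposition~\ref{prop:far}); it does not see a perturbation in a far coordinate, although the norm does. Consequently the natural bumps of width $r$ on $c_0$, products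 of one-variable bumps, are unbounded on every complex ball of radius $r$ with real center (Remark~\ref{rem:unbounded}). No choice of coefficients makes infinitely many widths $r\to0$ summable on a fixed ball. This is a reason to guess that the answer is negative.

\subsection*{The idea of the proof}
The obstruction forces a bump of width $r$ to be large at complex distance $r$ from the region where it varies. It does not force this far away from that region. We exploit the gap by changing variables instead of rescaling bumps. We construct a holomorphic map $\Phi$ from a neighborhood of $A$ into a space $c_0(I;\mathbb C)$ such that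
\[
\|\Phi(x)-\Phi(y)\|\le2\quad\Longrightarrow\quad\|x-y\|<\delta(x),
\]
and then use bumps of unit width in the variable $\Phi(x)$. The coordinates of $\Phi$ are magnified copies $R\,g(z)^pz_j$ of the coordinates of $z$, multiplied by a high power of a coarser bump $g$ that acts as a switch. Where the switch is on, $\Phi$ expands distances by the factor $R$. Where it is off, the new coordinates are uniformly small on a complex ball, and small coordinates are exactly those on which unit bumps on $c_0$ are controlled at no cost. The switches of each level are unit bumps in the coordinates of the previous levels, and every point turns on switches of only finitely many levels.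

Section~\ref{sec:bumps} builds the unit bumps, Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from the existence of $\Phi$, Section~\ref{sec:onelevel} constructs $\Phi$ by hand for the scales of \eqref{eq:spikes}, and Section~\ref{sec:phi} constructs it in general. Section~\ref{sec:other} transfers the theorem to other spaces.

\section{Polynomials and holomorphic maps}\label{sec:prelim}

Let $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\{0\}\cup\mathbb N$. For a countable set $S$, the spaces $c_0(S)$ and $c_0(S;\mathbb C)$ consist of the real, respectively complex, families $(z_i)_{i\in S}$ such that $\{i:|z_i|\ge\epsilon\}$ is finite for every $\epsilon>0$, with the supremum norm. The supremum of $|z_i|$ over a nonempty subset of $S$ is attained. Thus $X=c_0(\mathbb N)$ and $X_{\mathbb C}=c_0(\mathbb N;\mathbb C)$. By $B(a,r)$ we denote an open ball.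

\subsection*{Polynomials}
Let $E$, $E'$ be Banach spaces over the same field. A \emph{continuous $n$-homogeneous polynomial} is a map $P(x)=\check P(x,\dots,x)$, where $\check P:E^n\to E'$ is a bounded symmetric $n$-linear map; for $n=0$ it is a constant. A \emph{continuous polynomial} is a finite sum of such maps. We put $\|P\|=\sup_{\|x\|\le1}\|P(x)\|$. For every $x_0\in E$ the polarization formula
\begin{equation}\label{eq:polar}
\check P(h_1,\dots,h_n)=\frac1{2^nn!}\sum_{\epsilon\in\{\pm1\}^n}\epsilon_1\cdots\epsilon_n\,P(x_0+\epsilon_1h_1+\dots+\epsilon_nh_n)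
\end{equation}
holds: after expanding by multilinearity, a term survives the sum over signs only if it contains each $h_j$ an odd number of times, hence exactly once, and there are $n!$ such terms. With $x_0=0$ it gives $\|\check P\|\le\frac{n^n}{n!}\|P\|\le e^n\|P\|$.

\subsection*{Complexification}
For a real Banach space $Y$ let $Y_{\mathbb C}=\{y_1+iy_2:y_1,y_2\in Y\}$ with
\[
\|y_1+iy_2\|=\sup_{t\in\mathbb R}\|y_1\cos t-y_2\sin t\|.
\]
The vector on the right is the real part of $e^{it}(y_1+iy_2)$, so the norm is invariant under multiplication by unimodular scalars and is a complex norm. It extends the norm of $Y$ and satisfies $\max(\|y_1\|,\|y_2\|)\le\|y_1+iy_2\|\le\|y_1\|+\|y_2\|$; hence $Y_{\mathbb C}$ is complete and $Y$ is closed in it. For $Y=c_0(S)$ this gives $c_0(S;\mathbb C)$ with its supremum norm. A continuous $n$-homogeneous polynomial $P:Z\to\mathbb R$ extends to a continuous $n$-homogeneous polynomial $\widetilde P:Z_{\mathbb C}\to\mathbb C$ by extending $\check P$ complex multilinearly, and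
\begin{equation}\label{eq:complexify}
|\widetilde P(x+iy)|\le\|\check P\|(\|x\|+\|y\|)^n\le2^n\|\check P\|\,\|x+iy\|^n .
\end{equation}

\subsection*{Holomorphic maps}
A map $f$ from an open subset of a complex Banach space $E$ to a complex Banach space is \emph{holomorphic} if near each point $a$ of its domain $f(a+h)=\sum_nP_n(h)$, where the $P_n$ are continuous $n$-homogeneous polynomials and the series converges uniformly on some ball about $0$. The $P_n$ are the \emph{Taylor polynomials} of $f$ at $a$. Compositions, products and locally uniform limits of holomorphic maps are holomorphic \cite{Mujica}. Holomorphic maps are continuous and infinitely Fr\'echet differentiable.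

\begin{lemma}[Cauchy estimates]\label{lem:cauchy}
Let $f:B(a,\rho)\to\mathbb C$ be holomorphic on a ball of a complex Banach space, with $|f|\le M$ and Taylor polynomials $P_n$ at $a$. For $\|h\|<\rho$,
\[
P_n(h)=\frac1{2\pi i}\oint_{|\lambda|=1}f(a+\lambda h)\lambda^{-n-1}\,d\lambda,\qquad|P_n(h)|\le M\Bigl(\frac{\|h\|}\rho\Bigr)^n,\qquad f(a+h)=\sum_{n=0}^\infty P_n(h).
\]
\end{lemma}

\begin{proof}
For $0<\|h\|<\rho$ the function $\lambda\mapsto f(a+\lambda h)$ is holomorphic and bounded by $M$ on the disc $|\lambda|<\rho/\|h\|$, whose radius exceeds $1$. Near $\lambda=0$ it equals $\sum_n\lambda^nP_n(h)$, so the numbers $P_n(h)$ are its Taylor coefficients, and the three claims are the one-variable Cauchy theory.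
\end{proof}

\begin{lemma}\label{lem:real}
Let $Z,Y$ be real Banach spaces, $\Omega\subset Z_{\mathbb C}$ open, and $f:\Omega\to Y_{\mathbb C}$ holomorphic with $f(\Omega\cap Z)\subset Y$. Then $f|_{\Omega\cap Z}$ is real analytic.
\end{lemma}

\begin{proof}
Let $a\in\Omega\cap Z$ and let $P_n$ be the Taylor polynomials at $a$. Let $\operatorname{Im}:Y_{\mathbb C}\to Y$ be the bounded real-linear map $y_1+iy_2\mapsto y_2$. For $h\in Z$ and small real $t$ we have $0=\operatorname{Im}f(a+th)=\sum_nt^n\operatorname{Im}P_n(h)$, and a power series that vanishes near $0$ has zero coefficients. So $P_n(Z)\subset Y$. By \eqref{eq:polar}, $\check P_n$ maps $Z^n$ into $Y$, so $P_n|_Z$ is a continuous $n$-homogeneous polynomial $Z\to Y$.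
\end{proof}

Maps into $c_0$ will always be defined coordinate by coordinate, and the next lemma is our test for their holomorphy.

\begin{lemma}\label{lem:coord}
Let $\Omega$ be open in a complex Banach space $E$ and let $f:\Omega\to c_0(S;\mathbb C)$ be locally bounded with every coordinate $f_i$ holomorphic. Then $f$ is holomorphic.
\end{lemma}

\begin{proof}
Let $B(a,\rho)\subset\Omega$ with $\|f\|\le M$ on this ball, and let $P_{n,i}$ be the Taylor polynomials of $f_i$ at $a$. Fix $\|h\|<\rho$. For each $\lambda$ with $|\lambda|=1$ the family $(f_i(a+\lambda h))_i$ lies in $c_0(S;\mathbb C)$ and is bounded by $M$. Dominated convergence in the integral of Lemma~\ref{lem:cauchy} shows that $P_n(h):=(P_{n,i}(h))_{i\in S}$ lies in $c_0(S;\mathbb C)$; by homogeneity this holds for all $h\in E$, and $\|P_n(h)\|\le M(\|h\|/\rho)^n$. By \eqref{eq:polar} with $x_0=0$, applied in each coordinate, $(\check P_{n,i}(h_1,\dots,h_n))_i$ is a finite linear combination of values of $P_n$. It therefore defines a symmetric $n$-linear map into $c_0(S;\mathbb C)$ of norm at most $M(e/\rho)^n$,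 and $P_n$ is a continuous $n$-homogeneous polynomial. For $\|h\|\le\rho/2$ and every $i$ we have $|f_i(a+h)-\sum_{n\le N}P_{n,i}(h)|\le M2^{-N}$, so $\sum_nP_n(h)=f(a+h)$ uniformly on that ball.
\end{proof}

The last fact of this section is not used in the proofs of the theorems. It makes the obstruction from the introduction precise.

\begin{proposition}\label{prop:far}
\begin{itemize}
\item[(a)] If $P:X_{\mathbb C}\to\mathbb C$ is a continuous $n$-homogeneous polynomial, $n\ge1$, then $\sum_j|P(e_j)|\le\|P\|$.
\item[(b)] If $f$ is holomorphic and bounded on a ball $B(a,\rho)\subset X_{\mathbb C}$ and $|t|<\rho$, then $f(a+te_j)\to f(a)$ as $j\to\infty$.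
\item[(c)] The space $c_0$ does not admit a separating polynomial.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Choose $|c_j|=1$ with $c_j^nP(e_j)=|P(e_j)|$, and let $\omega_1,\dots,\omega_N$ be independent random variables, uniformly distributed on the $n$-th roots of unity. The product $\omega_{j_1}\cdots\omega_{j_n}$ equals $1$ if all indices agree. Otherwise some index $j$ occurs $m$ times with $1\le m\le n-1$, and since $\omega_j^m$ has mean $0$, so does the product. Expanding by multilinearity, the mean of $P(\sum_{j\le N}c_j\omega_je_j)$ is $\sum_{j\le N}|P(e_j)|$, and the argument of $P$ has norm $1$.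

(b) By Lemma~\ref{lem:cauchy}, $f(a+te_j)-f(a)=\sum_{n\ge1}P_n(te_j)$ with $|P_n(te_j)|\le M(|t|/\rho)^n$. Each term tends to $0$ as $j\to\infty$ by (a), and the majorant is summable.

(c) If $P$ is a continuous real polynomial with $P(0)=0$, apply (a) to the complexifications of its homogeneous parts to get $P(e_j)\to0$.
\end{proof}

\section{Bumps of unit width on $c_0(S)$}\label{sec:bumps}

A ball of $c_0(S)$ is a product of intervals, so a bump for it should be a product of one-variable functions that are close to $1$ on an interval and close to $0$ off a larger interval. The centers will be the points of the lattice $\mathbb Z(S)$, the countable set of finitely supported $\tau:S\to\mathbb Z$. Two radii matter, $\frac12$ for covering and $\frac34$ for local finiteness.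

\begin{lemma}\label{lem:lattice}
Let $b\in c_0(S)$.
\begin{itemize}
\item[(a)] There is $\tau\in\mathbb Z(S)$ with $\|b-\tau\|\le\frac12$. Such a $\tau$ is called a \emph{rounding} of $b$.
\item[(b)] The set $\{\tau\in\mathbb Z(S):\|b-\tau\|<\frac34\}$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\tau_i$ be an integer nearest to $b_i$; then $\tau_i=0$ when $|b_i|<\frac12$, that is, for all but finitely many $i$. (b) If $|b_i|\le\frac14$ and $|b_i-\tau_i|<\frac34$, then $|\tau_i|<1$, so $\tau_i=0$. Finitely many $i$ remain, each with at most two possible values of $\tau_i$.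
\end{proof}

Part (b) is a property of $c_0$: the bounded sequence $(\frac12,\frac12,\dots)$ is within $\frac12$ of every finitely supported $0$--$1$ sequence.

The one-variable factor is the indicator function of $[-\frac58,\frac58]$, whose endpoint lies midway between $\frac12$ and $\frac34$, convolved with a Gaussian. For $s\ge1$ let
\[
h_s(w)=\frac s{\sqrt\pi}\int_{-5/8}^{5/8}e^{-s^2(w-t)^2}\,dt,\qquad\theta(s)=\sqrt2\,e^{-s^2/128},\qquad L(s)=\frac{2s}{\sqrt\pi}\,e^{s^2}.
\]
The function $h_s$ is entire, and $\theta(s)\to0$ as $s\to\infty$.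

\begin{lemma}\label{lem:h}
\begin{itemize}
\item[(a)] $0<h_s<1$ on $\mathbb R$.
\item[(b)] $|h_s(w)-1|\le\theta(s)$ if $w\in\mathbb C$, $|w|\le\frac1{16}$, or if $w\in\mathbb R$, $|w|\le\frac12$.
\item[(c)] $|h_s(w)|\le\theta(s)$ if $w\in\mathbb R$, $|w|\ge\frac34$, or if $w\in\mathbb C$ and $|w-n|\le\frac1{16}$ for some $n\in\mathbb Z\setminus\{0\}$.
\item[(d)] $|h_s(w)-h_s(w')|\le L(s)|w-w'|$ if $|\operatorname{Im}w|\le1$ and $|\operatorname{Im}w'|\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
The function $w\mapsto\frac s{\sqrt\pi}\int_{\mathbb R}e^{-s^2(w-t)^2}dt$ is entire and equals $1$ on $\mathbb R$, so it equals $1$ on $\mathbb C$. For real $w$ the integrand is positive, which gives (a).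

Write $w=u+iv$, so that $|e^{-s^2(w-t)^2}|=e^{-s^2((u-t)^2-v^2)}$. In (b), $1-h_s(w)$ is the integral over $|t|>\frac58$; in (c), $h_s(w)$ is the integral over $|t|\le\frac58$. On the respective range of $t$ we have:
\begin{itemize}
\item in the two real cases, $|u-t|\ge\frac18$ and $v=0$, so $\frac12(u-t)^2-v^2\ge\frac1{128}$;
\item in the complex case of (b), $|u-t|\ge\frac58-\frac1{16}=\frac9{16}$ and $v^2\le\frac1{256}$; in the complex case of (c), $|u-t|\ge\frac{15}{16}-\frac58=\frac5{16}$ and $v^2\le\frac1{256}$; in both, $\frac12(u-t)^2-v^2\ge\frac{25}{512}-\frac2{512}>\frac1{128}$.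
\end{itemize}
So the integrand has modulus at most $e^{-s^2/128}e^{-s^2(u-t)^2/2}$, and $\frac s{\sqrt\pi}\int_{\mathbb R}e^{-s^2r^2/2}dr=\sqrt2$.

For (d), differentiation under the integral gives $h_s'(w)=\frac s{\sqrt\pi}\bigl(e^{-s^2(w+5/8)^2}-e^{-s^2(w-5/8)^2}\bigr)$. Each exponential has modulus at most $e^{s^2v^2}$, so $|h_s'|\le L(s)$ on the convex strip $|v|\le1$.
\end{proof}

Lemma~\ref{lem:h} gives two kinds of complex control. Near an integer, $h_s$ is controlled on a disc of radius $\frac1{16}$ that does not depend on $s$. Near a general real point we have only the Lipschitz constant $L(s)$, which explodes as $s\to\infty$. An infinite product needs $s_i\to\infty$, so the second kind of control can be afforded for finitely many coordinates only. In $c_0(S)$ that is enough: all but finitely many coordinates of a point are small.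

Let $S$ be countable and let $s_i\ge1$ ($i\in S$) satisfy
\begin{equation}\label{eq:theta}
\sum_{i\in S}\theta(s_i)\le\frac1{32}.
\end{equation}
Write $h_i=h_{s_i}$, $\theta_i=\theta(s_i)$, $L_i=L(s_i)$. For $\tau\in\mathbb Z(S)$ put
\[
G_\tau(z)=2\prod_{i\in S}h_i(z_i-\tau_i),\qquad z\in c_0(S;\mathbb C).
\]
The factor $2$ makes $G_\tau\ge1$ near $\tau$ while $|G_\tau|\le\frac12$ far from $\tau$. A power $G_\tau^p$ then stays at least $1$ near $\tau$ and is at most $2^{-p}$ far from it. This is the only damping device used in the paper.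

For a finite set $J\subset S$ let
\[
\rho_J=\Bigl(1+32\sum_{i\in J}L_i\Bigr)^{-1},\qquad\text{so that }0<\rho_J\le1\text{ and }\rho_J\sum_{i\in J}L_i\le\frac1{32}.
\]
The number $\rho_J$ depends only on $(s_i)_{i\in J}$; it does not change when $S$ is enlarged. A \emph{head} of a point $b\in c_0(S)$ is a finite set $J\subset S$ with $|b_i|<\frac1{16}$ for all $i\in S\setminus J$. The set $J(b)=\{i:|b_i|\ge\frac1{16}\}$ is a head of $b$. For a head $J$ of $b$ let
\[
V_S(b,J)=\bigl\{z\in c_0(S;\mathbb C):\ |z_i-b_i|<\rho_J\ (i\in J),\quad|z_i|<\tfrac1{16}\ (i\in S\setminus J)\bigr\}.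
\]
This set contains $b$, and $\|z\|\le\|b\|+1$ on it. It is open, because $\sup_{i\notin J}|z_i|$ is attained if $S\ne J$, so that the second condition reads $\sup_{i\notin J}|z_i|<\frac1{16}$.

\begin{lemma}\label{lem:G}
Let $\tau\in\mathbb Z(S)$.
\begin{itemize}
\item[(a)] $G_\tau$ is holomorphic on $c_0(S;\mathbb C)$, and real and positive on $c_0(S)$.
\item[(b)] $G_\tau(y)\ge1$ if $y\in c_0(S)$ and $\|y-\tau\|\le\frac12$.
\item[(c)] Let $b\in c_0(S)$ and let $J$ be a head of $b$. Then $|G_\tau|\le4$ on $V_S(b,J)$, and $|G_\tau|\le\frac12$ on $V_S(b,J)$ if $\|b-\tau\|\ge\frac34$.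
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given $z^0$, let $J'=\{i:|z_i^0|\ge\frac1{32}\}\cup\operatorname{supp}\tau$, a finite set. For $z\in B(z^0,\frac1{32})$ and $i\notin J'$ we have $\tau_i=0$ and $|z_i|<\frac1{16}$, so $|h_i(z_i-\tau_i)-1|\le\theta_i$ by Lemma~\ref{lem:h}(b). Since $\sum_i\theta_i<\infty$ and the finitely many factors with $i\in J'$ are bounded on the ball, the partial products converge uniformly there. They are holomorphic, so $G_\tau$ is holomorphic. At a real point all factors lie in $(0,1)$, and those with $i\notin J'$ are at least $1-\theta_i$, so their product is at least $1-\sum_i\theta_i>0$.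

(b) By Lemma~\ref{lem:h}(b), $\prod_ih_i(y_i-\tau_i)\ge\prod_i(1-\theta_i)\ge1-\sum_i\theta_i\ge\frac12$.

(c) Let $z\in V_S(b,J)$. For $i\in J$, Lemma~\ref{lem:h}(d) applies to $z_i-\tau_i$ and the real number $b_i-\tau_i$, and gives
\begin{equation}\label{eq:headfactor}
|h_i(z_i-\tau_i)|\le h_i(b_i-\tau_i)+\rho_JL_i\le1+\rho_JL_i .
\end{equation}
For $i\notin J$ the point $z_i-\tau_i$ is within $\frac1{16}$ of the integer $-\tau_i$, so the factor has modulus at most $1+\theta_i$ if $\tau_i=0$ and at most $\theta_i$ if $\tau_i\ne0$. The product of any subfamily of the factors therefore has modulus at most $\exp(\rho_J\sum_JL_i+\sum_S\theta_i)\le e^{1/16}<2$. This gives $|G_\tau(z)|\le4$.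

Let $\|b-\tau\|\ge\frac34$. The norm is attained, so $|b_i-\tau_i|\ge\frac34$ for some $i$. If $i\in J$, the first inequality in \eqref{eq:headfactor} and Lemma~\ref{lem:h}(c) bound the $i$-th factor by $\theta_i+\rho_JL_i\le\frac1{16}$. If $i\notin J$, then $|b_i|<\frac1{16}$ forces $\tau_i\ne0$, and the factor is at most $\theta_i\le\frac1{32}$. The other factors multiply to at most $2$, so $|G_\tau(z)|\le2\cdot\frac1{16}\cdot2\le\frac12$.
\end{proof}

The neighborhood $V_S(b,J)$ in (c) is the same for all $\tau$. Together with Lemma~\ref{lem:lattice}(b), this says that on one complex neighborhood of $b$ all but finitely many bumps are at most $\frac12$ and the others are bounded.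

\section{Reduction to a magnifying map}\label{sec:reduction}

Unit bumps can reproduce an operator that is almost constant on sets of unit size. The following proposition provides coordinates in which any continuous operator has this property.

\begin{proposition}\label{prop:key}
Let $A\subset X$ be nonempty and let $\delta:A\to(0,1]$ be $1$-Lipschitz. There are a countable set $I$, an open set $\Omega\subset X_{\mathbb C}$ containing $A$, and a holomorphic map $\Phi:\Omega\to c_0(I;\mathbb C)$ with $\Phi(\Omega\cap X)\subset c_0(I)$ such that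
\begin{equation}\label{eq:sep}
x,y\in A,\ \ \|\Phi(x)-\Phi(y)\|\le2\quad\Longrightarrow\quad\|x-y\|<\delta(x).
\end{equation}
\end{proposition}

The proof is in Section~\ref{sec:phi}. If $\delta_0=\inf\delta>0$, the linear map $\Phi(z)=3z/\delta_0$ will do. For uniformly continuous $F$ and constant $\eta$ the function $\delta$ defined in Step~1 below is bounded away from $0$, so the present section by itself proves (U).

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Replacing $\eta$ by $\min(\eta,1)$, we assume $\eta\le1$.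

\emph{Step 1: the scale function.} We measure the oscillation of $F$ and $\eta$ over all pairs of points of a ball; a condition of this kind passes to smaller balls with other centers, and this makes the resulting radius Lipschitz. Call $r\in(0,1]$ \emph{admissible at $x\in A$} if
\[
\|F(u)-F(v)\|\le\tfrac12\eta(u)\quad\text{and}\quad\eta(v)\le2\eta(u)\qquad\text{for all }u,v\in A\cap B(x,r).
\]
Admissible radii exist: if $r\le1$ is so small that $\|F(u)-F(x)\|\le\frac16\eta(x)$ and $\frac23\eta(x)\le\eta(u)\le\frac43\eta(x)$ for $u\in A\cap B(x,r)$, then $\|F(u)-F(v)\|\le\frac13\eta(x)\le\frac12\eta(u)$ and $\eta(v)\le\frac43\eta(x)\le2\eta(u)$. Let $\delta(x)\in(0,1]$ be the supremum of the radii admissible at $x$. If $r$ is admissible at $x$ and $y\in A$ satisfies $\|x-y\|<r$, then $B(y,r-\|x-y\|)\subset B(x,r)$, so $r-\|x-y\|$ is admissible at $y$. Hence $\delta(y)\ge\delta(x)-\|x-y\|$ when $\|x-y\|<\delta(x)$, and the inequality is trivial otherwise. So $\delta$ is $1$-Lipschitz. If $\|x-y\|<\delta(x)$, some radius admissible at $x$ exceeds $\|x-y\|$, and $u=x$, $v=y$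 give
\begin{equation}\label{eq:scale}
x,y\in A,\ \ \|x-y\|<\delta(x)\quad\Longrightarrow\quad\|F(x)-F(y)\|\le\tfrac12\eta(x)\ \text{ and }\ \eta(y)\le2\eta(x).
\end{equation}

\emph{Step 2: the approximant.} Take $I,\Omega,\Phi$ from Proposition~\ref{prop:key}, choose $s_i\ge1$ ($i\in I$) satisfying \eqref{eq:theta}, and let $G_\tau$, $\tau\in\mathbb Z(I)$, be the bumps on $c_0(I;\mathbb C)$. Let $\Lambda$ be the set of $\tau\in\mathbb Z(I)$ for which some $x_\tau\in A$ satisfies $\|\Phi(x_\tau)-\tau\|<\frac34$. Fix such a point $x_\tau$ for each $\tau\in\Lambda$, and an injection $n:\Lambda\to\mathbb N$.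

In the average of the values $F(x_\tau)$ at a point $x$, a far index $\tau$ contributes an error proportional to $\|F(x_\tau)-F(x)\|$, and the total must be compared with $\eta(x)$. The size of $F(x_\tau)$ can be absorbed by a power of $G_\tau$ chosen for $\tau$. The sizes of $F(x)$ and $1/\eta(x)$ cannot, since $x$ is arbitrary. They are absorbed by the denominator, which we make large by giving each bump a large weight. Put
\[
C_\tau=1+\|F(x_\tau)\|+\frac1{\eta(x_\tau)},\qquad q_\tau\in\mathbb N\ \text{ with }\ C_\tau^3\,2^{-q_\tau}\le\tfrac1{16}\,2^{-n(\tau)},\qquad\psi_\tau=C_\tau^2\,(G_\tau\circ\Phi)^{q_\tau},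
\]
\[
D=\sum_{\tau\in\Lambda}\psi_\tau,\qquad N=\sum_{\tau\in\Lambda}\psi_\tau F(x_\tau),\qquad H=\frac ND .
\]

\emph{Step 3: $H$ is holomorphic near $A$.} Let $a\in A$ and $b=\Phi(a)\in c_0(I)$. The set $W_a=\Phi^{-1}(V_I(b,J(b)))$ is an open neighborhood of $a$ in $\Omega$. By Lemmas~\ref{lem:lattice}(b) and~\ref{lem:G}(c), for all but finitely many $\tau$ we have $|G_\tau\circ\Phi|\le\frac12$ on $W_a$, and for these $\tau$ both $|\psi_\tau|$ and $\|\psi_\tau F(x_\tau)\|$ are at most $C_\tau^32^{-q_\tau}\le2^{-n(\tau)}$ on $W_a$. Since $n$ is injective, both series converge uniformly on $W_a$. Hence $D$ and $N$ are holomorphic on $\Omega''=\bigcup_{a\in A}W_a$. On $\Omega''\cap X$ the map $\Phi$ is real, so every $\psi_\tau$ is positive, $D$ is real, and $N$ takes values in the closed subspace $Y$.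

For $x\in A$ let $\tau_0$ be a rounding of $\Phi(x)$. Then $\tau_0\in\Lambda$, witnessed by $x$, and $G_{\tau_0}(\Phi(x))\ge1$ by Lemma~\ref{lem:G}(b). Therefore
\begin{equation}\label{eq:D}
D(x)\ge\psi_{\tau_0}(x)\ge C_{\tau_0}^2\ge1 .
\end{equation}
So $\Omega'=\{z\in\Omega'':D(z)\ne0\}$ is open and contains $A$, the map $H$ is holomorphic on $\Omega'$, and $H(\Omega'\cap X)\subset Y$. By Lemma~\ref{lem:real}, $H|_{\Omega'\cap X}$ is real analytic.

\emph{Step 4: the error.} Let $x\in A$ and let $\tau_0$ be as above. Since all $\psi_\tau(x)$ are positive with sum $D(x)$,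
\[
\|H(x)-F(x)\|\le\frac1{D(x)}\sum_{\tau\in\Lambda}\psi_\tau(x)\,\|F(x_\tau)-F(x)\| .
\]
Call $\tau$ \emph{near} if $\|\Phi(x)-\tau\|<\frac34$ and \emph{far} otherwise.

If $\tau$ is near, then $\|\Phi(x)-\Phi(x_\tau)\|<\frac32$, so $\|x-x_\tau\|<\delta(x)$ by \eqref{eq:sep}, and $\|F(x)-F(x_\tau)\|\le\frac12\eta(x)$ by \eqref{eq:scale}. The near indices contribute at most $\frac12\eta(x)$ in total. The index $\tau_0$ is near, so \eqref{eq:scale} and $\eta\le1$ also give
\[
\|F(x)\|\le\|F(x_{\tau_0})\|+\tfrac12\le C_{\tau_0},\qquad\eta(x_{\tau_0})\le2\eta(x).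
\]

If $\tau$ is far, then $0<G_\tau(\Phi(x))\le\frac12$ by Lemma~\ref{lem:G}(c) at the point $b=\Phi(x)$ itself, so $\psi_\tau(x)\le C_\tau^22^{-q_\tau}$. Also $\|F(x_\tau)-F(x)\|\le C_\tau+C_{\tau_0}\le2C_\tau C_{\tau_0}$. By \eqref{eq:D} and $\sum_\tau2^{-n(\tau)}\le1$, the far indices contribute at most
\[
\frac1{C_{\tau_0}^2}\sum_{\tau\in\Lambda}2C_{\tau_0}C_\tau^3\,2^{-q_\tau}\le\frac1{8\,C_{\tau_0}}\le\tfrac18\eta(x_{\tau_0})\le\tfrac14\eta(x).
\]
Thus $\|H(x)-F(x)\|\le\frac34\eta(x)<\eta(x)$.
\end{proof}

\section{One level of magnification}\label{sec:onelevel}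

When $\inf\delta=0$, the map $\Phi$ must expand distances by unbounded factors. The naive candidate $z\mapsto(z,2z,4z,\dots)$ is not even bounded at a single nonzero point. Using it would amount to using the rescaled bumps $G_\tau(Rz)$ for a sequence $R\to\infty$, and these cannot be summed.

\begin{remark}\label{rem:unbounded}
Let $S=\mathbb N$, $\tau\in\mathbb Z(\mathbb N)$, $R>0$, $a\in X$ and $\rho>\frac3{4R}$. Then $z\mapsto G_\tau(Rz)$ is unbounded on $B(a,\rho)\subset X_{\mathbb C}$. Indeed, take $\frac3{4R}<t<\rho$. For large $j$ we have $\tau_j=0$, $|Ra_j|\le\frac12$ and $R(a_j+t)\ge\frac34$, so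
\[
G_\tau(R(a+te_j))=G_\tau(Ra)\,\frac{h_j(R(a_j+t))}{h_j(Ra_j)}\le G_\tau(Ra)\,\frac{\theta_j}{1-\theta_j}\longrightarrow0,
\]
while $G_\tau(Ra)>0$. Proposition~\ref{prop:far}(b) excludes boundedness.
\end{remark}

The magnification by $R$ must therefore be present only where it is needed. We replace $Rz$ by $R\,g(z)^pz$, where $g$ is a bump for the region in question. The vector $g(z)^pz$ alone does not determine $z$, since $\alpha x=\beta w$ is possible for $x\ne w$. One more coordinate, a large multiple of $g(z)^p$, records the scalar factor. The next two lemmas state what these \emph{switched coordinates} achieve where the switch is on and where it is off.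

\begin{lemma}[switch on]\label{lem:on}
Let $x,w\in X$, $\alpha\ge1$, $\beta\in\mathbb R$ and $R,M>0$ with $R\|w\|\le M$. If $M|\alpha-\beta|\le2$ and $R\|\alpha x-\beta w\|\le2$, then $\|x-w\|\le4/R$.
\end{lemma}

\begin{proof}
From $\alpha(x-w)=(\alpha x-\beta w)+(\beta-\alpha)w$ we get
$R\|x-w\|\le R\|\alpha(x-w)\|\le2+R\|w\|\,|\alpha-\beta|\le2+M|\alpha-\beta|\le4$.
\end{proof}

\begin{lemma}[switch off]\label{lem:off}
Let $B$ be a countable set, $n:B\to\mathbb N$ injective, $\gamma>0$, and for $\tau\in B$ let $0<R_\tau\le M_\tau$ and $p_\tau\in\mathbb N$ satisfy $M_\tau2^{-p_\tau}\le\gamma2^{-n(\tau)}$. Let $\rho\ge1$, let $W\subset X_{\mathbb C}$ be open with $\|z\|\le\rho$ on $W$, and let $g_\tau$ $(\tau\in B)$ be bounded holomorphic functions on $W$ with $|g_\tau|\le\frac12$ for all $\tau$ outside a finite set $B'$. Then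
\[
\Psi_{(\tau,0)}(z)=M_\tau\,g_\tau(z)^{p_\tau},\qquad\Psi_{(\tau,j)}(z)=R_\tau\,g_\tau(z)^{p_\tau}z_j\quad(j\in\mathbb N)
\]
define a bounded holomorphic map $\Psi:W\to c_0(B\times\mathbb N_0;\mathbb C)$. If $B'=\emptyset$, then $\|\Psi\|\le\frac12\gamma\rho$ on $W$.
\end{lemma}

\begin{proof}
For all $\tau$, $j$ and $z\in W$ we have $|\Psi_{(\tau,j)}(z)|\le M_\tau|g_\tau(z)|^{p_\tau}\rho$. For $\tau\notin B'$ this is at most $\gamma2^{-n(\tau)}\rho\le\frac12\gamma\rho$, and for the finitely many $\tau\in B'$ it is bounded on $W$. So the coordinates are uniformly bounded, by $\frac12\gamma\rho$ if $B'=\emptyset$. Fix $z\in W$ and $\epsilon>0$. Since $n$ is injective, only finitely many $\tau\notin B'$ have $\gamma2^{-n(\tau)}\rho\ge\epsilon$. For each of these, and for each $\tau\in B'$, $\Psi_{(\tau,j)}(z)\to0$ as $j\to\infty$ because $z_j\to0$. So finitely many coordinates of $\Psi(z)$ have modulus at least $\epsilon$. Lemma~\ref{lem:coord} gives holomorphy.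
\end{proof}

\begin{example}\label{ex:onelevel}
Let $A=X$, let $r_m\in(0,\frac13]$ tend to $0$ as in \eqref{eq:spikes}, and let
\[
\delta(x)=\min\Bigl(1,\ \inf_m\bigl(r_m+\|x-e_m\|\bigr)\Bigr).
\]
This function is $1$-Lipschitz and $\delta(e_m)=r_m\to0$. At most one $m$ satisfies $\|x-e_m\|<\frac12$. If there is none, $\delta(x)\ge\frac12$; if there is one, $\delta(x)\ge r_m$. We prove Proposition~\ref{prop:key} for this $\delta$.

Let $g_m=G_{e_m}$ be the bump on $X_{\mathbb C}$ centered at the lattice point $e_m$. Put $R_m=5/r_m$, $M_m=2R_m$, choose $p_m$ with $M_m2^{-p_m}\le2^{-m}$, and let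
\[
\Phi(z)=\Bigl(8z,\ \bigl(M_m\,g_m(z)^{p_m}\bigr)_m,\ \bigl(R_m\,g_m(z)^{p_m}z_j\bigr)_{m,j}\Bigr).
\]
For $a\in X$ let $W=V_{\mathbb N}(a,J(a))$. On $W$ all $g_m$ are bounded by $4$, and all but finitely many by $\frac12$. By Lemma~\ref{lem:off}, $\Phi$ is a holomorphic map from $W$ into $c_0(I;\mathbb C)$, where $I$ is the disjoint union of $\mathbb N$ and $\mathbb N\times\mathbb N_0$. So $\Phi$ is holomorphic on a neighborhood of $X$, although $R_m\to\infty$, and it is real on real points.

Let $\|\Phi(x)-\Phi(y)\|\le2$. The first block gives $\|x-y\|\le\frac14$, which is enough when $\delta(x)\ge\frac12$. Otherwise $\|x-e_m\|<\frac12$ for some $m$. Then $\alpha=g_m(x)^{p_m}\ge1$ and $\|y\|\le1+\frac12+\frac14<2$, so $R_m\|y\|\le M_m$. Lemma~\ref{lem:on} with $\beta=g_m(y)^{p_m}$ gives $\|x-y\|\le4/R_m<r_m\le\delta(x)$.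
\end{example}

One level was enough because $\delta$ is bounded below on each ball $B(e_m,\frac12)$. In general it is not: balls are not compact, and near $e_m$ the points $e_m+r_me_l$ ($l>m$), which are $r_m$-separated, may carry scales tending to $0$ as $l\to\infty$. A switch that isolates one of these points is a bump of width about $r_m$. By Remark~\ref{rem:unbounded} it should not be a rescaled $G_\tau$; we take instead a unit bump in the coordinates already magnified. The construction must then be iterated, and for a general $\delta$ infinitely often.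

\section{Construction of the magnifying map}\label{sec:phi}

We prove Proposition~\ref{prop:key}. Level $k$ of the construction is responsible for the scale $2^{-k}$. Given the map $\Phi^k$ built so far, think of the sets $\{x\in A:\|\Phi^k(x)-\tau\|<\frac34\}$ as the cells of level $k$. We add switched coordinates for a cell only if $\delta\le2^{-k}$ at \emph{every} point of it. With this rule a point $a$ lies in no refined cell once $2^{-k}<\delta(a)$, so all later switches are off near $a$. The price is that an unrefined cell is only known to contain \emph{one} point with $\delta>2^{-k}$. The first unrefined cell around a given point is, however, already small because of the previous level, and the Lipschitz property spreads the lower bound for $\delta$.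

\subsection*{The recursion}
We construct disjoint countable sets $I_0,I_1,\dots$, with $S_k=I_0\cup\dots\cup I_k$; numbers $s_i\ge1$ ($i\in I_k$) with
\[
\sum_{i\in I_k}\theta(s_i)\le2^{-k-6},
\]
chosen as soon as $I_k$ is defined; open sets $\Omega_0\supset\Omega_1\supset\dots\supset A$; and functions $\Phi_i$ on $\Omega_k$ ($i\in I_k$) such that $\Phi^k=(\Phi_i)_{i\in S_k}$ is a holomorphic map $\Omega_k\to c_0(S_k;\mathbb C)$ that is real on $\Omega_k\cap X$. Condition \eqref{eq:theta} holds for every $S_k$, since $\sum_k2^{-k-6}=\frac1{32}$. Start with $I_0=\mathbb N$, $\Omega_0=X_{\mathbb C}$, $\Phi^0(z)=z$.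

Suppose that level $k$ is constructed. For $\tau\in\mathbb Z(S_k)$ let $G_\tau$ be the bump on $c_0(S_k;\mathbb C)$ and put $g^k_\tau=G_\tau\circ\Phi^k$ on $\Omega_k$. Let $B_k$ be the set of all $\tau\in\mathbb Z(S_k)$ such that
\begin{equation}\label{eq:Bk}
\delta(x)\le2^{-k}\quad\text{for every }x\in A\text{ with }\|\Phi^k(x)-\tau\|<\tfrac34 .
\end{equation}
Fix an injection $n_k:B_k\to\mathbb N$, and for $\tau\in B_k$ put
\[
R_k=2^{k+5},\qquad M^k_\tau=R_k(\|\tau\|+3),\qquad p^k_\tau\in\mathbb N\ \text{ with }\ M^k_\tau\,2^{-p^k_\tau}\le2^{-k}\,2^{-n_k(\tau)} .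
\]
The constant $M^k_\tau$ is chosen so that $R_k\|w\|\le M^k_\tau$ for the points $w$ to which Lemma~\ref{lem:on} will be applied. Let $I_{k+1}=\{k\}\times B_k\times\mathbb N_0$ and, on $\Omega_k$,
\[
\Phi_{(k,\tau,0)}(z)=M^k_\tau\,g^k_\tau(z)^{p^k_\tau},\qquad\Phi_{(k,\tau,j)}(z)=R_k\,g^k_\tau(z)^{p^k_\tau}z_j\quad(j\in\mathbb N).
\]
These functions are holomorphic on $\Omega_k$ and real on $\Omega_k\cap X$. Let $\Omega_{k+1}$ be the union of all open sets $W\subset\Omega_k$ on which $\Psi^{k+1}=(\Phi_i)_{i\in I_{k+1}}$ is a bounded map into $c_0(I_{k+1};\mathbb C)$. Then $\Phi^{k+1}=(\Phi^k,\Psi^{k+1})$ is a locally bounded map $\Omega_{k+1}\to c_0(S_{k+1};\mathbb C)$ with holomorphic coordinates, so it is holomorphic by Lemma~\ref{lem:coord}.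

It remains to see that $A\subset\Omega_{k+1}$. Let $a\in A$ and $b=\Phi^k(a)$. The set $W=B(a,1)\cap(\Phi^k)^{-1}(V_{S_k}(b,J(b)))$ is an open neighborhood of $a$ in $\Omega_k$, and $\|z\|\le\|a\|+1$ on $W$. By Lemmas~\ref{lem:lattice}(b) and~\ref{lem:G}(c), $|g^k_\tau|\le4$ on $W$ for all $\tau$ and $|g^k_\tau|\le\frac12$ on $W$ for all but finitely many $\tau$. Lemma~\ref{lem:off} with $\gamma=2^{-k}$ shows that $W\subset\Omega_{k+1}$. This completes the recursion.

\subsection*{The neighborhoods do not shrink}
The argument just given produces, at level $k$, a neighborhood of $a$ whose size depends on $\rho_{J(b)}$ with $b=\Phi^k(a)$. If the heads had to grow with $k$, the radii $\rho_J$ would tend to $0$ and the intersection of the $\Omega_k$ might have empty interior. We show that from some level on one head serves for all levels.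

Fix $a\in A$ and choose $K$ with
\[
2^{-K}<\delta(a),\qquad2^{-K}(\|a\|+1)<\tfrac1{16}.
\]
Let $J=J(\Phi^K(a))\subset S_K$, and let $U_a\subset\Omega_K$ be an open ball about $a$ of radius at most $1$ with $\Phi^K(U_a)\subset V_{S_K}(\Phi^K(a),J)$. We claim that for all $k\ge K$
\begin{equation}\label{eq:stable}
U_a\subset\Omega_k,\qquad J\text{ is a head of }\Phi^k(a),\qquad\Phi^k(U_a)\subset V_{S_k}(\Phi^k(a),J).
\end{equation}
For $k=K$ this is the choice of $J$ and $U_a$. Assume \eqref{eq:stable} for some $k\ge K$ and let $\tau\in B_k$. Since $\delta(a)>2^{-K}\ge2^{-k}$, condition \eqref{eq:Bk} forces $\|\Phi^k(a)-\tau\|\ge\frac34$. By Lemma~\ref{lem:G}(c) and \eqref{eq:stable}, $|g^k_\tau|\le\frac12$ on $U_a$, and this holds for every $\tau\in B_k$. Lemma~\ref{lem:off} with $B'=\emptyset$, $\gamma=2^{-k}$, $\rho=\|a\|+1$ shows that $\Psi^{k+1}$ maps $U_a$ into $c_0(I_{k+1};\mathbb C)$ with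
\begin{equation}\label{eq:small}
\|\Psi^{k+1}(z)\|\le2^{-k-1}(\|a\|+1)<\tfrac1{16}\qquad(z\in U_a).
\end{equation}
Hence $U_a\subset\Omega_{k+1}$. The new coordinates of $a$ are smaller than $\frac1{16}$, so $J$ is a head of $\Phi^{k+1}(a)$. The set $V_{S_{k+1}}(\Phi^{k+1}(a),J)$ imposes on the coordinates in $S_k$ the same conditions as $V_{S_k}(\Phi^k(a),J)$, because $\rho_J$ has not changed, and on the new coordinates the condition \eqref{eq:small}. This proves \eqref{eq:stable} for $k+1$.

Let $I=\bigcup_kI_k$ and $\Omega=\bigcup_{a\in A}U_a$, an open set with $A\subset\Omega\subset\bigcap_k\Omega_k$. Let $\Phi=(\Phi_i)_{i\in I}$ on $\Omega$. For $z\in U_a$ and $\epsilon>0$, by \eqref{eq:small} only finitely many levels contain a coordinate of modulus at least $\epsilon$, and each level contains finitely many. So $\Phi(z)\in c_0(I;\mathbb C)$. On $U_a$ the map $\Phi^K$ is bounded, having values in $V_{S_K}(\Phi^K(a),J)$, and the later coordinates are bounded by $\frac1{16}$. By Lemma~\ref{lem:coord}, $\Phi:\Omega\to c_0(I;\mathbb C)$ is holomorphic, and it is real on $\Omega\cap X$.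

\subsection*{Separation}
First we record the effect of one refinement. Let $k\ge0$, $x,w\in A$ and $\tau\in B_k$. We claim:
\begin{equation}\label{eq:onestep}
\|\Phi^k(x)-\tau\|\le\tfrac12,\ \ \|\Phi^{k+1}(x)-\Phi^{k+1}(w)\|\le2\quad\Longrightarrow\quad\|x-w\|\le2^{-k-3}.
\end{equation}
Put $\alpha=g^k_\tau(x)^{p^k_\tau}$ and $\beta=g^k_\tau(w)^{p^k_\tau}$. By Lemma~\ref{lem:G}(b), $\alpha\ge1$. We have $\|\Phi^k(w)-\tau\|\le2+\frac12$, and the coordinates of $\Phi^k(w)$ in $I_0$ are those of $w$, so $\|w\|\le\|\tau\|+3$, that is, $R_k\|w\|\le M^k_\tau$. The coordinate $(k,\tau,0)$ of $\Phi^{k+1}(x)-\Phi^{k+1}(w)$ gives $M^k_\tau|\alpha-\beta|\le2$, and the coordinates $(k,\tau,j)$, $j\in\mathbb N$, give $R_k\|\alpha x-\beta w\|\le2$. Lemma~\ref{lem:on} yields $\|x-w\|\le4/R_k=2^{-k-3}$.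

Now let $x,y\in A$ with $\|\Phi(x)-\Phi(y)\|\le2$, and for each $k$ let $\tau_k\in\mathbb Z(S_k)$ be a rounding of $\Phi^k(x)$. Since $\delta\le1$, we have $B_0=\mathbb Z(S_0)$, so $\tau_0\in B_0$. If $2^{-k}<\delta(x)$, the point $x$ itself violates \eqref{eq:Bk} for $\tau_k$, so $\tau_k\notin B_k$. Hence there is $k\ge0$ with
\[
\tau_k\in B_k,\qquad\tau_{k+1}\notin B_{k+1}.
\]
The second relation provides $x'\in A$ with $\|\Phi^{k+1}(x')-\tau_{k+1}\|<\frac34$ and $\delta(x')>2^{-k-1}$; then $\|\Phi^{k+1}(x)-\Phi^{k+1}(x')\|<\frac12+\frac34<2$. Also $\|\Phi^{k+1}(x)-\Phi^{k+1}(y)\|\le\|\Phi(x)-\Phi(y)\|\le2$. Apply \eqref{eq:onestep} with $\tau=\tau_k$, once to $w=x'$ and once to $w=y$. Since $\delta$ is $1$-Lipschitz,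
\[
\delta(x)\ge\delta(x')-\|x-x'\|>2^{-k-1}-2^{-k-3}=3\cdot2^{-k-3}>2^{-k-3}\ge\|x-y\| .
\]
This proves \eqref{eq:sep}, and with it Proposition~\ref{prop:key} and Theorem~\ref{thm:main}. \qed

\begin{remark}
The positivity of $\delta(a)$ is what turns all switches off near $a$ after finitely many levels and what stops the chain $\tau_0\in B_0,\tau_1\in B_1,\dots$; the bound $\delta\le1$ starts the chain; the Lipschitz condition enters only in the last display. No property of the set $A$ is used. This freedom is what makes the next section possible, since there $A$ is a curved image of another space.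
\end{remark}

\section{Other spaces}\label{sec:other}

We say that a Banach space $Z$ has \emph{property} (A) if for every Banach space $Y$ and all continuous $F:Z\to Y$ and $\eta:Z\to(0,\infty)$ there is a real analytic $H:Z\to Y$ with $\|H(x)-F(x)\|<\eta(x)$ for all $x\in Z$.

\begin{theorem}\label{thm:embed}
Let $Z$ be a real Banach space for which there is a map $T:Z\to c_0$ that is a homeomorphism onto $T(Z)$ and extends to a holomorphic map from an open neighborhood of $Z$ in $Z_{\mathbb C}$ into $X_{\mathbb C}$. Then $Z$ has property \textup{(A)}.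
\end{theorem}

\begin{proof}
Apply Theorem~\ref{thm:main} to $A=T(Z)$, $F\circ T^{-1}$ and $\eta\circ T^{-1}$, which are continuous, and obtain $H_0:\Omega'\to Y_{\mathbb C}$. Denote the extension of $T$ again by $T$. Then $H=H_0\circ T$ is holomorphic on the open set $T^{-1}(\Omega')\supset Z$ and maps $Z$ into $Y$. By Lemma~\ref{lem:real}, $H|_Z$ is real analytic, and $\|H(x)-F(x)\|<\eta(x)$ for $x\in Z$.
\end{proof}

For a Banach space $Z$, let $c_0(Z)$ be the space of sequences $(x^m)_{m\in\mathbb N}$ in $Z$ with $\|x^m\|\to0$, with the supremum norm. Interchanging two suprema shows that $c_0(Z)_{\mathbb C}=c_0(Z_{\mathbb C})$ isometrically.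

\begin{corollary}\label{cor:spaces}
Property \textup{(A)} holds for
\begin{itemize}
\item[(1)] every closed subspace of $c_0$;
\item[(2)] every separable Banach space $Z$ admitting a separating polynomial;
\item[(3)] $c_0(Z)$ for $Z$ as in \textup{(2)}, and every closed subspace of $c_0(Z)$.
\end{itemize}
\end{corollary}

Part (2) with constant $\eta$ is the statement (K).

\begin{proof}
(1) The inclusion extends to a bounded complex-linear map.

(2) We may assume $Z\ne\{0\}$. The plan is to use as coordinates polynomial substitutes for the distances to the points of a dense sequence. Let $P=\sum_{j=1}^dP_j$ be a separating polynomial with $j$-homogeneous parts $P_j$ (there is no constant term, as $P(0)=0$), and let $P\ge\alpha>0$ on the unit sphere. Put $\Delta=2\,d!$ and $Q=\sum_{j=1}^dP_j^{\Delta/j}$. This is a continuous $\Delta$-homogeneous polynomial, and the exponents $\Delta/j$ are even. At each point of the unit sphere some $|P_j|$ is at least $\alpha/d$, so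
\[
\beta\|x\|^\Delta\le Q(x)\le\gamma\|x\|^\Delta\qquad(x\in Z),\qquad\beta=\min_{1\le j\le d}(\alpha/d)^{\Delta/j},\quad\gamma=\|Q\|.
\]
Let $(q_n)$ be dense in $Z$, let $\widetilde Q$ be the complexification of $Q$, and put $f_n(z)=\widetilde Q(z-q_n)-Q(q_n)$ for $z\in Z_{\mathbb C}$. Expanding by multilinearity shows that $f_n$ is a continuous polynomial, and its constant term $Q(-q_n)-Q(q_n)$ vanishes because $\Delta$ is even. A polynomial without constant term is bounded on bounded sets and is bounded by a multiple of $\|z\|$ on the unit ball. So there are $c_n>0$ with $|c_nf_n(z)|\le\frac1n$ for $\|z\|\le n$ and $|c_nf_n(z)|\le\|z\|$ for $\|z\|\le1$. Let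
\[
T_0=(\widetilde Q,\,c_1f_1,\,c_2f_2,\dots).
\]
On the ball $\|z\|\le r$ we have $|c_nf_n|\le\frac1n$ for $n\ge r$, and the finitely many other coordinates are bounded. Thus $T_0$ maps $Z_{\mathbb C}$ into $X_{\mathbb C}$ and is bounded on bounded sets. It is holomorphic by Lemma~\ref{lem:coord}, and $T_0(Z)\subset c_0$.

Let $x,y_l\in Z$ with $T_0(y_l)\to T_0(x)$. For each $n$ we have $Q(y_l-q_n)\to Q(x-q_n)$, so $\limsup_l\beta\|y_l-q_n\|^\Delta\le\gamma\|x-q_n\|^\Delta$ and
\[
\limsup_l\|y_l-x\|\le\bigl(1+(\gamma/\beta)^{1/\Delta}\bigr)\|x-q_n\| .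
\]
The right side can be made arbitrarily small, so $y_l\to x$. Constant sequences show that $T_0|_Z$ is injective, and general sequences that its inverse is continuous. Theorem~\ref{thm:embed} applies.

(3) For $z=(z^m)\in c_0(Z_{\mathbb C})$ let $T(z)=(T_0(z^m))_{m\in\mathbb N}$, a family indexed by $\mathbb N\times\mathbb N$. With $C=\max(1,\|\widetilde Q\|)$ we have $\|T_0(u)\|\le C\|u\|$ for $\|u\|\le1$, so $\|T_0(z^m)\|\to0$ as $m\to\infty$; since each $T_0(z^m)$ is a null sequence, $T(z)\in c_0(\mathbb N\times\mathbb N;\mathbb C)$. The map $T$ is bounded on bounded sets, because $T_0$ is, and its coordinates are polynomials. It is holomorphic by Lemma~\ref{lem:coord} and real on $c_0(Z)$. We identify $\mathbb N\times\mathbb N$ with $\mathbb N$.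

Let $x,y_l\in c_0(Z)$ with $T(y_l)\to T(x)$. By (2), $y_l^m\to x^m$ for each $m$. The coordinate $\widetilde Q$ was included in $T_0$ to control the tails: $Q(y_l^m)\to Q(x^m)$ uniformly in $m$. Given $\epsilon>0$, choose $m_0$ with $\|x^m\|<\epsilon$ and $Q(x^m)<\frac12\beta\epsilon^\Delta$ for $m\ge m_0$, and $l_0$ with $|Q(y_l^m)-Q(x^m)|<\frac12\beta\epsilon^\Delta$ for all $m$ and $l\ge l_0$. For $m\ge m_0$ and $l\ge l_0$ we get $\beta\|y_l^m\|^\Delta\le Q(y_l^m)<\beta\epsilon^\Delta$, so $\|y_l^m-x^m\|<2\epsilon$. The finitely many $m<m_0$ are covered by the convergence $y_l^m\to x^m$. Hence $y_l\to x$, and $T|_{c_0(Z)}$ is a homeomorphism onto its image. For a closed subspace $W$ of $c_0(Z)$, restrict $T$ to $W_{\mathbb C}$.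
\end{proof}

In the opposite direction, (D) limits the spaces on which analytic approximation is possible. To apply it we need to know that real analytic functions are smooth. The definition asks only for pointwise convergence of the series, so this requires a Baire category argument.

\begin{lemma}\label{lem:smooth}
A real analytic function $H:Z\to\mathbb R$ on a Banach space is $C^\infty$ Fr\'echet smooth.
\end{lemma}

\begin{proof}
Let $H(a+h)=\sum_nP_n(h)$ for $\|h\|<r$. The sets $E_m=\{h:\|h\|\le r/2,\ |P_n(h)|\le m\text{ for all }n\}$, $m\in\mathbb N$, are closed, and they cover the closed ball of radius $r/2$ because the terms of a convergent series are bounded. By the Baire category theorem some $E_m$ contains an open ball $B(x_0,s)$. Let $n\ge1$ and $\|h\|<s$. In \eqref{eq:polar} with $h_1=\dots=h_n=h/n$ all arguments of $P_n$ lie in $B(x_0,s)$, so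
\[
|P_n(h)|=n^n\,|\check P_n(h/n,\dots,h/n)|\le\frac{n^n}{n!}\,m\le e^nm .
\]
Thus $\|P_n\|\le m(e/s)^n$ and $\|\check P_n\|\le m(e^2/s)^n$, and \eqref{eq:complexify} gives $\|\widetilde P_n\|\le m(2e^2/s)^n$. The series $\sum_n\widetilde P_n$ converges uniformly on the ball of radius $s/(4e^2)$ in $Z_{\mathbb C}$, so its sum is holomorphic and infinitely Fr\'echet differentiable there. Near $0$ its restriction to $Z$ is $h\mapsto H(a+h)$.
\end{proof}

\begin{corollary}\label{cor:equiv}
If the norm of a Banach space $Z$ can be approximated within $\frac14$, uniformly on $Z$, by a real analytic function, then $Z$ contains a copy of $c_0$ or admits a separating polynomial. Consequently, for a separable Banach space $Z$ not containing a copy of $c_0$ the following are equivalent: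
\begin{itemize}
\item[(a)] $Z$ has property \textup{(A)};
\item[(b)] the norm of $Z$ is uniformly approximable within $\frac14$ by a real analytic function;
\item[(c)] $Z$ admits a separating $C^\infty$ Fr\'echet smooth function;
\item[(d)] $Z$ admits a separating polynomial.
\end{itemize}
\end{corollary}

\begin{proof}
Let $H$ be real analytic with $\bigl|H(x)-\|x\|\bigr|\le\frac14$ for all $x\in Z$. Then $f=H-H(0)$ satisfies $f(0)=0$ and $f\ge\frac34-\frac14=\frac12$ on the unit sphere. By Lemma~\ref{lem:smooth}, $f$ is a separating $C^\infty$ function, and (D) gives the first claim. This also proves (b)$\Rightarrow$(c). The implication (a)$\Rightarrow$(b) is the case $Y=\mathbb R$, $F=\|\cdot\|$, $\eta\equiv\frac14$ of property (A); (c)$\Rightarrow$(d) is (D); and (d)$\Rightarrow$(a) is Corollary~\ref{cor:spaces}(2).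
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAUCO}
\emph{Analytic approximations of uniformly continuous operators},
\texttt{https://webarchiv.lib.cas.cz/\allowbreak wayback/\allowbreak 20130420002420/\allowbreak http:/www.math.cas.cz/\allowbreak \textasciitilde{}hajek/\allowbreak boihaj.pdf}

\bibitem{Mujica}
Mujica, \emph{Complex Analysis in Banach Spaces}.

\end{thebibliography}
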